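# Immersing the projective plane in $\mathbb R^4$ with positive curvature

## 1. The theorem and its complements

**Theorem A.** There is a $C^\infty$ immersion $f:\mathbb{RP}^2\to\mathbb R^4$ whose induced metric has Gaussian curvature $K>0$ everywhere.

This answers a problem posed in "Classical and Modern Morse Theory" (https://www.ime.usp.br/~piccione/Downloads/Mercuri_Piccione_Tausk(pdf).zip). The next theorem is a set of complements; nothing in it is used for Theorem A.

**Theorem B.**

1. $\mathbb{RP}^2$ has an immersion with $K>0$ into $\mathbb R^n$ if and only if $n\ge4$, and an embedding with $K>0$ if and only if $n\ge5$.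
2. An immersion $h:\mathbb{RP}^2\to\mathbb R^4$ is regularly homotopic to one with $K>0$ if and only if its (twisted) normal Euler number $e(h)$ is $0$.
3. Every self-transverse immersion $\mathbb{RP}^2\to\mathbb R^4$ (only transverse double points) with $K>0$ has an odd number of double points.
4. The immersion of Theorem A can be chosen with components that are restrictions to $S^2$ of even polynomials. Every nonempty open subset of every Riemannian manifold of dimension $\ge4$ contains an immersed $\mathbb{RP}^2$ of positive induced curvature.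

Here is what Theorem A says. An immersion $f$ is a smooth map with injective differential at every point, and self-intersections are allowed. The induced metric is the pullback $f^*\langle\cdot,\cdot\rangle$: the length of a tangent vector is the Euclidean length of its image. Its Gaussian curvature is intrinsic, and we want it strictly positive at each point. By Gauss–Bonnet, a compact connected surface without boundary that carries a metric with $K>0$ is diffeomorphic to $S^2$ or $\mathbb{RP}^2$. The sphere sits in $\mathbb R^3$ with $K=1$, so $\mathbb{RP}^2$ is the only other surface for which one can ask.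

Since $\mathbb{RP}^2=S^2/\{\pm1\}$, a smooth immersion of $\mathbb{RP}^2$ is the same thing as a smooth immersion $f:S^2\to\mathbb R^4$ with $f\circ\tau=f$, where $\tau$ is the antipodal map. We always work on $S^2$ with this symmetry.

The notions special to Theorem B (normal Euler number, regular homotopy, self-transversality) are defined in Sections 11–14, where they are used.

## 2. The mean curvature vector, and the dimensions next to four

**Definition (second fundamental form, mean curvature vector).** At a point of an immersed surface in $\mathbb R^n$, choose an orthonormal tangent basis and let $\mathrm{II}_{11},\mathrm{II}_{12},\mathrm{II}_{22}$ be the normal components of the second derivatives. Put $H=\frac12(\mathrm{II}_{11}+\mathrm{II}_{22})$.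

Writing $\mathrm{II}_{11}=H+\delta$ and $\mathrm{II}_{22}=H-\delta$, with $\delta=\frac12(\mathrm{II}_{11}-\mathrm{II}_{22})$, the Gauss equation becomes
$$K=\langle \mathrm{II}_{11},\mathrm{II}_{22}\rangle-|\mathrm{II}_{12}|^2=|H|^2-\tfrac14|\mathrm{II}_{11}-\mathrm{II}_{22}|^2-|\mathrm{II}_{12}|^2 .\tag{1}$$
Hence **$K>0$ forces $H\neq0$ at every point**: the normal bundle has a nowhere-zero section.

*Dimension three.* If $\mathbb{RP}^2$ were immersed in $\mathbb R^3$ with $K>0$, then $H$ would trivialize the normal line bundle. Then $T\mathbb{RP}^2\oplus(\text{trivial line})$ would be trivial and $\mathbb{RP}^2$ would be orientable, which it is not.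

*Dimension five.* Send $x\in S^2$ to the symmetric trace-free matrix $xx^{\mathsf T}-\frac13I$. These matrices form a Euclidean $\mathbb R^5$ under $\langle P,Q\rangle=\mathrm{tr}(PQ)$. For a tangent vector $u\perp x$ the differential is $ux^{\mathsf T}+xu^{\mathsf T}$, of squared norm $2|u|^2$. So the induced metric is twice the round metric and $K=\frac12$. Since $xx^{\mathsf T}$ determines $x$ up to sign, this is an embedding of $\mathbb{RP}^2$, the Veronese embedding.

*A natural map in dimension four.* On $S^2=\{(u,z)\in\mathbb C\times\mathbb R:|u|^2+z^2=1\}$ put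
$$h(u,z)=(uz,\;u^2)\in\mathbb C^2=\mathbb R^4 .$$
It is even. With $u=\sin\theta\, e^{is}$, $z=\cos\theta$ we get $h=(\sin\theta\cos\theta\,e^{is},\sin^2\theta\,e^{2is})$. The vectors $h_\theta=(\cos2\theta\,e^{is},\sin2\theta\,e^{2is})$ and $h_s$ are orthogonal and nonzero for $0<\theta<\pi$. At the pole $u=0$ we have $h=(u,u^2)+O(|u|^3)$, so $h$ is an immersion. But there $\mathrm{II}_{11}=(0,2)$, $\mathrm{II}_{22}=(0,-2)$, $\mathrm{II}_{12}=(0,2i)$, so $H=0$ and $K=-4-4=-8$.

## 3. Circle symmetry is impossible

The map $h$ commutes with circle actions: rotating $S^2$ by $s$ about its axis corresponds to applying $\mathrm{diag}(e^{is},e^{2is})$ in $\mathbb C^2$. A sensible first plan is to look for a better map with such a symmetry, since positivity of curvature would become an ordinary differential inequality. The plan fails at the pole, for every choice of the action.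

**Proposition 1.** Let $R_s$ be the rotation of $S^2$ by angle $s$ about its axis, and let $V_s=\mathrm{diag}(e^{ims},e^{ins})$ with integers $m,n$ in some orthonormal identification $\mathbb R^4=\mathbb C^2$. There is no immersion $f:S^2\to\mathbb R^4$ with $f\circ\tau=f$, $K>0$ and $f\circ R_s=V_s\circ f$ for all $s$.

*Proof.* Let $P$ be a pole. Since $R_sP=P$, the plane $\Pi=df(T_PS^2)$ is $V_s$-invariant, $V_s$ acts on it as rotation by angle $s$ (for a suitable orientation), and $\Pi^\perp$ is invariant too. Mean curvature vectors are respected by isometries, so $V_sH(P)=H(P)$ for all $s$. By (1), $H(P)\ne0$, and it lies in $\Pi^\perp$. A connected group of rotations of a plane that fixes a nonzero vector is trivial, so $V_s$ is the identity on $\Pi^\perp$. In $\mathbb C^2=\Pi\oplus\Pi^\perp$ we therefore have $V_s=\mathrm{diag}(e^{is},1)$, and on the equator $f=(ae^{is},b)$ with constants $a,b$. The antipodal map acts on the equator by $s\mapsto s+\pi$, so $-a=a$ and $a=0$. Then $f$ is constant on the equator and is not an immersion. $\qquad\square$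

The proof tells us what to do instead. Near the pole the action should be $\mathrm{diag}(e^{is},1)$. Near the equator, where $\tau$ shifts $s$ by $\pi$, we want a doubly covered circle, $e^{2is}$. The surface has to pass from one to the other through a region with no exact symmetry, and we ask there only for a metric that is *nearly* rotational. Two pieces of textbook knowledge are needed for that.

**Curvature of a rotational metric.** For $E(v)\,dv^2+G(v)\,ds^2$,
$$K=-\frac{1}{\sqrt{EG}}\Big(\frac{(\sqrt G)'}{\sqrt E}\Big)' .\tag{2}$$

**Brioschi's formula.** For $E\,dv^2+2F\,dv\,ds+G\,ds^2$,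
$$K(EG-F^2)^2=\begin{vmatrix}-\frac12E_{ss}+F_{sv}-\frac12G_{vv}&\frac12E_v&F_v-\frac12E_s\\F_s-\frac12G_v&E&F\\\frac12G_s&F&G\end{vmatrix}-\begin{vmatrix}0&\frac12E_s&\frac12G_v\\\frac12E_s&E&F\\\frac12G_v&F&G\end{vmatrix}.\tag{3}$$
The only second derivatives in it are $E_{ss}$, $F_{sv}$ and $G_{vv}$.

## 4. The paraboloid cap and the Möbius band, by hand

*The cap.* Take the paraboloid $y=|x|^2$ in $\mathbb C\times\mathbb R$, and wrap the $y$-axis isometrically round a circle of radius $r$ in a second copy of $\mathbb C$, via $y\mapsto -ire^{iy/r}$. We get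
$$x\longmapsto(-ix,\,-ire^{i|x|^2/r}).$$
Wrapping does not change the metric $|dx|^2+(d|x|^2)^2$, so $K=4/(1+4|x|^2)^2>0$. In polar coordinates $x=\sqrt v\,e^{is}$ the map is $(-i\sqrt v\,e^{is},-ire^{iv/r})$: a flat disc plus a *small, fast rotation in a normal plane*. The symmetry is $\mathrm{diag}(e^{is},1)$.

*The band.* Near the equator consider
$$(s,v)\longmapsto\big(B(v)e^{-is},\;-iA(v)e^{2is}\big),\qquad A>0\text{ real},\ B\text{ complex}.$$
If the equator is $v=12$ and $\tau(s,v)=(s+\pi,24-v)$, this map is $\tau$-invariant as soon as $B(24-v)=-B(v)$ and $A(24-v)=A(v)$. With $B=ire^{iv/r}$ we see the same picture: a doubly covered flat annulus with circles of radius $A$, plus a small fast rotation in a normal plane. This $B$ is not odd about $12$, so close to the equator it will be bent into an odd curve.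

So the plan is as follows. Choose a family of closed curves that deforms a circle to a doubly covered circle; it sweeps out a (degenerate) surface. Add a rapid rotation of amplitude $r$ in the planes normal to the osculating planes of the curves, arranged so that at the two ends it agrees with the cap and the band. Then let $r\to0$.

## 5. Coordinates and auxiliary functions

Let $\mathbb R^4=\mathbb C^2$ with $\langle z,w\rangle=\mathrm{Re}(z_1\bar w_1+z_2\bar w_2)$, $s\in\mathbb R/2\pi\mathbb Z$, and $U_s=\mathrm{diag}(e^{is},e^{2is})$, a linear isometry.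

**Step 1 (coordinates on $S^2$).** *This step fixes coordinates adapted to $\tau$.* Write points of $S^2\subset\mathbb C\times\mathbb R$ as $(\sqrt{1-z^2}\,e^{is},z)$ with height $z=1-v/12$, $v\in[0,24]$. Since $1-z^2=\frac v{12}(2-\frac v{12})$, with $x=\sqrt v\,e^{is}$ the point is $\big(x\sqrt{\tfrac1{12}(2-\tfrac{|x|^2}{12})},\,1-\tfrac{|x|^2}{12}\big)$. So $x$ is a smooth chart near the pole $v=0$. The antipodal map is $\tau(s,v)=(s+\pi,24-v)$ and the equator is $v=12$.

**Step 2 (the function $\rho$).** *This step builds the speed $\rho$ of the curves; $\rho$ must be concave, symmetric about the equator, and equal to $\sqrt v$ as in the cap.* Let $\chi$ be smooth and nonincreasing, $\chi=1$ for $v\le10$ and $\chi=0$ for $v\ge11$. On $(0,12]$ put $\varphi=\frac14v^{-3/2}\chi+c(1-\chi)$. The integral of the first summand over $[10,12]$ is at most $\frac14\cdot10^{-3/2}<0.01$, less than $\frac1{2\sqrt{10}}\approx0.158$. So there is $c>0$ for which $\int_{10}^{12}\varphi=\frac1{2\sqrt{10}}$. As $\varphi$ is constant near $12$, it extends to a smooth positive function on $(0,24)$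 symmetric about $12$.

Let $\mu'=-\varphi$, $\mu(12)=0$. Then $\mu(10)=\frac1{2\sqrt{10}}$, so $\mu=\frac1{2\sqrt v}$ on $(0,10]$, and $\mu(24-v)=-\mu(v)$. Put $\rho(v)=\sqrt{10}+\int_{10}^v\mu$. Then
$$\rho=\sqrt v\ (v\le10),\quad\rho(24-v)=\rho(v),\quad\rho>0,\quad\rho''<0,\quad\rho'>0\text{ on }(0,12),\quad\rho'(12)=0.$$

**Step 3 (the angle $\alpha$).** *This step provides the parameter that moves from simple circle to double circle.* Since $\int_1^9\frac{dv}{2\sqrt v}=2>\frac\pi2$, we can multiply $\frac1{2\sqrt v}$ by a smooth function with values in $[0,1]$ supported in $[1,9]$ so that the integral is exactly $\frac\pi2$. Integrating gives a smooth nondecreasing $\alpha$ with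
$$\alpha=0\ (v\le1),\qquad\alpha=\tfrac\pi2\ (v\ge9),\qquad0\le\alpha'\le\tfrac1{2\sqrt v}\text{ on }[1,9].$$
Put $C=\cos\alpha$, $S=\sin\alpha$, $k=\sqrt{C^2+4S^2}=\sqrt{1+3S^2}\in[1,2]$.

**Step 4 (the curve $\beta$).** *This step builds the odd unit-speed curve that will turn the rotation around at the equator.* We want a smooth odd $\beta:\mathbb R\to\mathbb C$ with $|\beta'|=1$, $|\beta|\le1$, and $\beta(x)=ie^{ix}$ for $x\le-x_0$, for some $x_0>0$.

For $t\ge0$ put $\gamma(t)=m(t)e^{in(t)}$, with $m,n$ smooth, such that $m(t)=t$ near $0$, $m'>0$ on $[0,1)$, $m=1$ for $t\ge1$; and $n=0$ on $[0,\frac13]$, $n'>0$ for $t>\frac13$, $n'=1$ for $t\ge1$. Near $0$ we have $\gamma(t)=t$, so setting $\gamma(-t)=-\gamma(t)$ gives a smooth odd curve. It is regular, because $|\gamma'|^2=m'^2+m^2n'^2>0$, and $|\gamma|\le1$. Reparametrize by arclength from $0$, keeping the name; oddness is preserved. For $t\ge1$ the speed was already $1$, so $\gamma(x)=e^{i(x+c)}$ for $x\ge x_0$, with some real $c$, where $x_0$ is the arclength of $t=1$. For $x\le-x_0$,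
$$\overline{\gamma(x)}=-\overline{\gamma(-x)}=-e^{-i(-x+c)}=-e^{-ic}e^{ix}.$$
So $\beta=\omega\bar\gamma$ with $\omega=-ie^{ic}$ satisfies $\beta(x)=ie^{ix}$ for $x\le-x_0$.

## 6. The sweep $\Gamma$ and its frame

**Step 5 (the curves).** *This step writes down the family of closed curves and an orthonormal frame along it.* For $v\in(0,15)$ put
$$T=U_s(C,S),\quad N=\tfrac1kU_s(iC,2iS),\quad e=U_s(-S,C),\quad \eta=\tfrac1kU_s(-2iS,iC).$$
Before applying $U_s$, the vectors $T,e$ are real and $N,\eta$ imaginary; $\langle N,\eta\rangle=\frac1{k^2}(-2SC+2SC)=0$ and $|N|^2=|\eta|^2=\frac{C^2+4S^2}{k^2}=1$. So $(T,N,e,\eta)$ is orthonormal. Since $\partial_s$ multiplies the two entries of $U_s(\cdot)$ by $i$ and $2i$,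
$$T_s=kN .$$
Let $\Gamma(s,v)=\rho(v)\,g$ with $g=U_s(-iC,-\frac i2S)$. Then $g_s=T$, so $\Gamma_s=\rho T$: the curve $\Gamma(\cdot,v)$ has constant speed $\rho$, unit tangent $T$ and osculating plane spanned by $T,N$. For $v\le1$ it is the circle $(-i\sqrt v\,e^{is},0)$; for $v\ge9$ it is the doubly covered circle $(0,-\frac i2\rho e^{2is})$ of radius $\rho/2$.

**Step 6 (the transverse derivative).** *This step computes $\Gamma_v$ and bounds it.* With $g_\alpha=U_s(iS,-\frac i2C)$,
$$\langle g,N\rangle=\tfrac1k(-C^2-S^2)=-\tfrac1k,\qquad\langle g,\eta\rangle=\tfrac1k\big(2SC-\tfrac12SC\big)=\tfrac{3SC}{2k},$$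
$$\langle g_\alpha,N\rangle=\tfrac1k(SC-SC)=0,\qquad\langle g_\alpha,\eta\rangle=-\tfrac1k\big(2S^2+\tfrac12C^2\big)=-\tfrac k2,$$
and $g,g_\alpha\perp T,e$ (imaginary against real). Since $\Gamma_v=\rho'g+\rho\alpha'g_\alpha$,
$$\Gamma_v=-\tfrac{\rho'}kN+q\,\eta,\qquad q=\tfrac{3SC\rho'}{2k}-\tfrac{k\rho\alpha'}2 .\tag{4}$$
For $v\le1$ and $v\ge9$ we have $SC=\alpha'=0$, so $q=0$. For $v\in[1,9]$ we have $0<\rho'=\frac1{2\sqrt v}\le\frac12$, $0\le SC\le\frac12$, $1\le k\le2$ and $\rho\alpha'\le\frac12$. The first term of $q$ lies in $[0,\frac38]$ and the subtracted one in $[0,\frac12]$. So $|q|\le\frac12$ everywhere.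

By itself $\Gamma$ is no use: for $v\le1$ and for $v\ge9$ it lies in a plane, so it is flat where it is immersed, and $\Gamma_v=0$ at $v=12$. What it does have is the right $G=|\Gamma_s|^2=\rho^2$, with $\rho$ concave. We need more length in the $v$-direction without disturbing $G$. The target metric is
$$g_0=E_0\,dv^2+\rho^2ds^2,\qquad E_0=1+\rho'^2/k^2 .$$

## 7. The corrugation, and how much oscillation curvature tolerates

For $\lambda\in\mathbb C$ write $\lambda\cdot e:=\mathrm{Re}\,\lambda\;e+\mathrm{Im}\,\lambda\;\eta$. This identifies $\mathbb C$ isometrically with the plane normal to $T,N$.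

**Step 7 (a loop on the unit circle with prescribed mean).** *This step finds the rotating vector to be added to $\Gamma_v$.* By (4), $\Gamma_v=-\frac{\rho'}kN+p\cdot e$ with $p=iq$. We want a $2\pi$-periodic $w(\psi)$ such that $p+w_\psi$ runs on the unit circle. Since $w_\psi$ has mean $0$, the loop $p+w_\psi$ must have mean $p$, which forces $|p|\le1$; we have $|p|\le\frac12$. The loop is supplied by a Möbius transformation of the disc, whose mean over the circle is its value $p$ at $0$. Put $z=e^{i\psi}$,
$$M(\psi,v)=\frac{z+p}{1+\bar pz},\qquad w(\psi,v)=-i(1-|p|^2)\,z\,\Lambda(\bar pz),\qquad \Lambda(x)=\tfrac{\log(1+x)}x\ (0<|x|<1),\quad \Lambda(0)=1 .$$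
Since $\overline{1+\bar pz}=1+p\bar z=\bar z(z+p)$, we have $|M|=1$. As $|\bar pz|\le\frac12$, $w$ is smooth in $(\psi,v)$ and $2\pi$-periodic in $\psi$. From $(x\Lambda(x))'=\frac1{1+x}$ we get, writing $x=\bar pz$, $\partial_\psi\big(z\Lambda(x)\big)=iz\big(\Lambda(x)+x\Lambda'(x)\big)=\frac{iz}{1+\bar pz}$. Hence
$$w_\psi=\frac{(1-|p|^2)z}{1+\bar pz}=M-p .\tag{5}$$

**Step 8 (fast phase).** *This step sets up the calculus of rapidly oscillating functions.* For $h(\psi,s,v)$, $2\pi$-periodic in $\psi$ and $s$, and $r\in(0,1]$, write
$$[h](s,v)=h\big(\tfrac vr-2s,\,s,\,v\big),\qquad D=\partial_s-2\partial_\psi .$$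
Then
$$\partial_s[h]=[Dh],\qquad\partial_v[h]=[h_v]+r^{-1}[h_\psi].\tag{6}$$
Each $\partial_v$ may cost a factor $r^{-1}$, while $\partial_s$ costs nothing. The term $-2s$ in the phase will cancel the rotation of the frame $e,\eta$ near the cap (Step 12).

**The first attempt: $f=\Gamma+r[W]$ with $W=w\cdot e$.** Dropping brackets,
$$f_s=\rho T+rDW,\qquad f_v=Z+rW_v,\qquad Z:=\Gamma_v+W_\psi=-\tfrac{\rho'}kN+M\cdot e,$$
and $|Z|^2=1+\rho'^2/k^2=E_0$, as desired. Now consider $G=\rho^2+2r\rho\langle T,DW\rangle+r^2|DW|^2$. Apply $D$ to $\langle T,W\rangle=0$; since $DT=kN$,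
$$\langle T,DW\rangle=-k\langle N,W\rangle=0 .$$
Here we see why the corrugation must be normal to the *osculating* plane. A component along $N$ would give an oscillating term of size $r$ in $G$, and two $v$-derivatives would make $G_{vv}$ as large as $1/r$.

So the metric converges to $g_0$. Does the curvature? It need not. The function $G$ still contains $r^2[|DW|^2]$, and by (6) its second $v$-derivative contains $[(|DW|^2)_{\psi\psi}]$, with no power of $r$. Likewise the order-$r$ term of $F$ enters $F_{sv}$ at size $1$, and the order-$r$ term $2r[\langle Z,W_v\rangle]$ of $E$ enters $E_v$ at size $1$. Unless these coefficients are independent of $\psi$, formula (3) does not converge to the curvature of $g_0$, and this is where the attempt stops. It also gives the budget: the *oscillating* parts must be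

- of order $r^3$ in $G$ (so $G_{vv}$ sees $O(r)$),
- of order $r^2$ in $F$ (so $F_{sv}$ and $F_v$ see $O(r)$),
- of order $r^2$ in $E$ (so $E_v$ sees $O(r)$).

Terms depending on $v$ alone are harmless: they stay small after differentiation. There are three oscillating coefficients to remove, and a correction $r^2[Y]$ can remove exactly these.

## 8. The second-order correction

Define
$$f=\Gamma+r[W]+r^2[Y],\qquad Y=aT+\zeta N+\sigma W_\psi,\tag{7}$$
where $a,\zeta,\sigma$ are functions of $(\psi,v)$, $2\pi$-periodic in $\psi$, to be chosen. By (6), dropping brackets,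
$$f_s=\rho T+rDW+r^2DY,\qquad f_v=Z+r(W_v+Y_\psi)+r^2Y_v .\tag{8}$$

**Step 9 (no dependence on $s$).** *This step checks that the equations for $a,\zeta,\sigma$ make sense.* All of $W,T,N,Z$ have the form $U_s(\cdot)$ with $(\cdot)$ depending only on $(\psi,v)$. This form is preserved by $\partial_v$, $\partial_\psi$ and $D$ (on $(\cdot)$ the operator $D$ acts as $\mathrm{diag}(i,2i)-2\partial_\psi$). As $U_s$ is an isometry, inner products of such vectors do not depend on $s$.

**Step 10 (choice of $a,\zeta,\sigma$).** *This step chooses $Y$ so that the three dangerous coefficients lose their dependence on $\psi$.* Choose successively, with functions $c_i(v)$ not depending on $\psi$: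
$$\rho a_\psi=c_2-\langle DW,Z\rangle-\rho\langle T,W_v\rangle,\tag{9}$$
where $c_2$ makes the right side have $\psi$-mean $0$, and $a$ is taken with mean $0$;
$$k\zeta=-2a_\psi+\tfrac1{2\rho}\big(|DW|^2-c_3\big),\qquad c_3=\psi\text{-mean of }|DW|^2;\tag{10}$$
$$\sigma_\psi=\frac{c_1-H_1}{1-\mathrm{Re}(\bar pM)},\qquad H_1=\langle Z,W_v\rangle-\tfrac{\rho'}k\zeta_\psi,\tag{11}$$
where $c_1$ makes the right side have mean $0$, and $\sigma$ is taken with mean $0$. The denominator is at least $1-|p|\ge\frac12$, so the mean of its reciprocal is positive and $c_1$ exists. All these functions are smooth in $(\psi,v)$ and do not depend on $r$.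

**Step 11 (the induced metric).** *This step verifies that the budget is met.* Write $E=|f_v|^2$, $F=\langle f_s,f_v\rangle$, $G=|f_s|^2$.

*$G$.* The order-$r$ term is $2\rho\langle T,DW\rangle=0$. Since $W_\psi\perp T,N$, we have $\langle T,Y\rangle=a$ and $\langle N,Y\rangle=\zeta$. Applying $D$ to $\langle T,Y\rangle=a$ gives
$$\langle T,DY\rangle=Da-k\langle N,Y\rangle=-2a_\psi-k\zeta .$$
So the $r^2$-term is $|DW|^2+2\rho(-2a_\psi-k\zeta)=c_3$, by (10).

*$F$.* The order-$0$ term is $\rho\langle T,Z\rangle=0$. Since $T$ does not depend on $\psi$, $\langle T,Y_\psi\rangle=a_\psi$. The order-$r$ term is $\langle DW,Z\rangle+\rho\langle T,W_v\rangle+\rho a_\psi=c_2$, by (9).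

*$E$.* The order-$0$ term is $E_0$ and the order-$r$ term is $2\langle Z,W_v+Y_\psi\rangle$. As $W_\psi=(M-p)\cdot e$ and $p$ does not depend on $\psi$,
$$Y_\psi=a_\psi T+\zeta_\psi N+\sigma_\psi(M-p)\cdot e+\sigma M_\psi\cdot e .$$
From $|M|=1$ we get $\langle M,M_\psi\rangle=0$ and $\langle M,M-p\rangle=1-\mathrm{Re}(\bar pM)$. So
$$\langle Z,Y_\psi\rangle=-\tfrac{\rho'}k\zeta_\psi+\sigma_\psi\big(1-\mathrm{Re}(\bar pM)\big),$$
and $\langle Z,W_v+Y_\psi\rangle=H_1+(c_1-H_1)=c_1$, by (11).

Altogether
$$E=E_0(v)+2rc_1(v)+r^2[E_2],\quad F=rc_2(v)+r^2[F_2],\quad G=\rho^2+r^2c_3(v)+r^3[G_3],\tag{12}$$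
where, reading off (8),
$$\begin{aligned}E_2&=|W_v+Y_\psi|^2+2\langle Z,Y_v\rangle+2r\langle W_v+Y_\psi,Y_v\rangle+r^2|Y_v|^2,\\ F_2&=\langle DW,W_v+Y_\psi\rangle+\rho\langle T,Y_v\rangle+\langle DY,Z\rangle+r\big(\langle DW,Y_v\rangle+\langle DY,W_v+Y_\psi\rangle\big)+r^2\langle DY,Y_v\rangle,\\ G_3&=2\langle DW,DY\rangle+r|DY|^2 .\end{aligned}$$
These are polynomials in $r$ whose coefficients are smooth functions of $(\psi,v)$, periodic in $\psi$.

**Step 12 (the two ends).** *This step checks that near the ends $f$ is exactly the cap and the band of Section 4.*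

For $v\le1$: $C=1$, $S=0$, $k=1$, $q=0$, $w=-iz$, $e=(0,e^{2is})$ and $\eta=ie$, so $\lambda\cdot e=\lambda e$. Hence $W=(0,-ie^{i(\psi+2s)})$. Here $DW=0$, because $\partial_s$ and $2\partial_\psi$ both multiply by $2i$; and $W_v=0$. By (9)–(11), in turn, $c_2=0,\ a=0$; $c_3=0,\ \zeta=0$; $H_1=0,\ c_1=0,\ \sigma=0$. With $\psi=\frac vr-2s$,
$$f=(-i\sqrt v\,e^{is},\,-ir\,e^{iv/r})\qquad(0<v\le1).\tag{13}$$

For $v\ge9$: $C=0$, $S=1$, $k=2$, $q=0$, $w=-iz$, $M=z$, $e=(-e^{is},0)$, $\eta=ie$, $N=(0,ie^{2is})$. So $W=(ie^{i(\psi+s)},0)$, $W_v=0$, $DW=(i(i-2i)e^{i(\psi+s)},0)=(e^{i(\psi+s)},0)$ and $M\cdot e=(-e^{i(\psi+s)},0)$. Thus $|DW|^2=1$ and $\langle DW,Z\rangle=-1$ do not depend on $\psi$. By (9)–(11), $c_2=-1,\ a=0$; $c_3=1,\ \zeta=0$; $H_1=0,\ \sigma=0$. Hence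
$$f=(ir\,e^{iv/r}e^{-is},\,-\tfrac i2\rho(v)e^{2is})\qquad(v\ge9).\tag{14}$$

## 9. Closing up across the equator

**Step 13 (the global map).** *This step defines $f$ on all of $S^2$ with $f\circ\tau=f$.* Let $r\le1$ with $rx_0<1$. Use (7) for $0<v\le12-rx_0$. For $9\le v\le15$ set
$$f=(B(v)e^{-is},-iA(v)e^{2is}),\quad B(v)=re^{12i/r}\beta\!\left(\tfrac{v-12}r\right),\quad A=\tfrac12\sqrt{\rho^2+r^2-|B|^2}.\tag{15}$$
Since $|\beta|\le1$, we have $|B|\le r$, so $A\ge\rho/2>0$ and $A$ is smooth. For $9\le v\le12-rx_0$ we have $\beta(\frac{v-12}r)=ie^{i(v-12)/r}$, so $B=ire^{iv/r}$, $|B|=r$ and $A=\rho/2$, and (15) agrees with (14). So the two definitions fit together smoothly.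

Since $\beta$ is odd, $B(24-v)=-B(v)$, and therefore $A(24-v)=A(v)$. Under $s\mapsto s+\pi$, $e^{-is}$ changes sign and $e^{2is}$ does not. So (15) satisfies $f\circ\tau=f$ on $[9,15]$. For $v>12$ define $f(s,v):=f(s+\pi,24-v)$; on $(12,15]$ this agrees with (15). Near the pole, with $x=\sqrt v\,e^{is}$, (13) reads $f=(-ix,-ire^{i|x|^2/r})$, which is smooth at $x=0$. So $f$ is smooth on $S^2$ and $f\circ\tau=f$.

By $\tau$-symmetry it remains to show that, for small $r$, $f$ is an immersion with $K>0$ on $0\le v\le12$.

## 10. Positivity of the curvature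

**Step 14 ($0\le v\le1$).** *This step treats the cap.* Here $f=(-ix,\kappa(|x|^2))$ with $\kappa(t)=-ire^{it/r}$ and $|\kappa'|=1$. The induced metric is $|dx|^2+(d|x|^2)^2$, that of the paraboloid $y=|x|^2$ in $\mathbb R^3$. So $f$ is an immersion there and $K=4/(1+4v)^2>0$.

**Step 15 ($1\le v\le9$).** *This step shows that the curvature converges uniformly to that of $g_0$, and that the latter is positive.* On the compact set $\psi\in\mathbb R/2\pi\mathbb Z$, $v\in[1,9]$, all derivatives of the coefficients in (12) are bounded uniformly in $r\in(0,1]$. By (6), uniformly as $r\to0$: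
$$E=E_0+O(r),\quad F=O(r),\quad G=\rho^2+O(r^2),$$
$$E_v=E_0'+O(r),\quad F_v=O(r),\quad G_v=(\rho^2)'+O(r^2),\quad E_s,F_s=O(r^2),\quad G_s=O(r^3),$$
$$E_{ss}=O(r^2),\quad F_{sv}=O(r),\quad G_{vv}=(\rho^2)''+O(r).$$
For instance, $r^3\partial_v^2[G_3]$ is $r^3\cdot O(r^{-2})=O(r)$, and $r^2\partial_v\partial_s[F_2]=r^2\cdot O(r^{-1})$. These are all the quantities in (3). So $EG-F^2\to E_0\rho^2>0$ and $K$ converges uniformly to the value that (3) gives for $E_0\,dv^2+\rho^2ds^2$, which by (2) is
$$K_0=-\frac1{\rho\sqrt{E_0}}\Big(\frac{\rho'}{\sqrt{E_0}}\Big)'.$$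
On $[1,9]$, $\rho'=\frac1{2\sqrt v}$, and
$$\frac{\rho'}{\sqrt{E_0}}=\big(\rho'^{-2}+k^{-2}\big)^{-1/2}=\big(4v+k^{-2}\big)^{-1/2}.$$
Since $k^2=1+3S^2$, we have $(k^2)'=6SC\alpha'$. With $SC\le\frac12$, $k\ge1$, $\alpha'\le\frac12$,
$$(4v+k^{-2})'=4-\frac{6SC\alpha'}{k^4}\ge4-3\alpha'\ge4-\tfrac32>0 .$$
So $\rho'/\sqrt{E_0}$ has negative derivative, and $K_0>0$ on the compact interval $[1,9]$. Hence for all small $r$, $f$ is an immersion there with $K>0$.

**Step 16 ($9\le v\le12$: the metric).** *This step reduces the band to a rotational metric.* From (15), $f_s=(-iBe^{-is},2Ae^{2is})$ and $f_v=(B'e^{-is},-iA'e^{2is})$. Since $|B'|=|\beta'|=1$,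
$$E=1+A'^2,\qquad F=\mathrm{Re}(-iB\bar B')+\mathrm{Re}(2iAA')=\mathrm{Im}(B\bar B'),\qquad G=|B|^2+4A^2=\rho^2+r^2,\tag{16}$$
all functions of $v$ only. The definition of $A$ was made so that $G$ does not feel the bending of $B$. With $\Delta=E-F^2/G$ the metric is $\Delta\,dv^2+G\,(ds+\frac FG\,dv)^2$, and $EG-F^2=\Delta G$. If $\Delta>0$, then $f$ is an immersion there, and after the local change $s\mapsto s+\int\frac FG\,dv$ the metric is $\Delta\,dv^2+G\,ds^2$. By (2),
$$K=-\frac1{\sqrt{\Delta G}}\Big(\frac{(\sqrt G)'}{\sqrt \Delta}\Big)'=-\frac1{\Delta\sqrt G}\Big[(\sqrt G)''-\frac{\Delta'}{2\Delta}(\sqrt G)'\Big].\tag{17}$$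
We must show that $\Delta>0$ and that the square bracket is negative for small $r$.

**Step 17 ($9\le v\le12-rx_0$).** *This step treats the part where $B$ still runs on its circle.* Here $B=ire^{iv/r}$, $B'=-e^{iv/r}$, so $F=\mathrm{Im}(-ir)=-r$, and $A=\rho/2$. Therefore
$$\Delta=1+\frac{\rho'^2}4-\frac{r^2}{\rho^2+r^2},\qquad\sqrt G=\sqrt{\rho^2+r^2}.$$
Consider these two expressions on all of $[9,12]$. As $r\to0$, $\Delta\to1+\rho'^2/4$ in $C^1$ and $\sqrt G\to\rho$ in $C^2$. So $\Delta>0$ for small $r$, and the bracket in (17) tends uniformly to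
$$\rho''-\frac{\frac12\rho'\rho''}{2(1+\rho'^2/4)}\rho'=\rho''-\frac{\rho'^2\rho''/4}{1+\rho'^2/4}=\frac{\rho''}{1+\rho'^2/4}<0 .$$

**Step 18 ($12-rx_0\le v\le12$).** *This step treats the short interval where $B$ turns around.* All $O$'s are uniform on this interval. By definition $|B|\le r$, $|B'|=1$, $B''=O(1/r)$. As $\rho'(12)=0$ and the interval has length $rx_0$, $\rho'=O(r)$. Also $A\ge\rho/2$ is bounded below. Differentiate $4A^2=\rho^2+r^2-|B|^2$:
$$8AA'=2\rho\rho'-2\,\mathrm{Re}(\bar BB')=O(r),\qquad\text{so }A'=O(r);$$
$$8A'^2+8AA''=2(\rho\rho')'-2|B'|^2-2\,\mathrm{Re}(\bar BB'')=O(1),\qquad\text{so }A''=O(1).$$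
From (16), $F=O(r)$ and $F'=\mathrm{Im}(|B'|^2+B\bar B'')=\mathrm{Im}(B\bar B'')=O(1)$. So $\Delta=1+A'^2-F^2/G=1+O(r^2)$, and
$$\Delta'=2A'A''-\frac{2FF'}G+\frac{F^2G'}{G^2}=O(r).$$
Further $(\sqrt G)'=\rho\rho'/\sqrt G=O(r)$, and
$$(\sqrt G)''=\frac{\rho'^2+\rho\rho''}{\sqrt G}-\frac{(\rho\rho')^2}{G^{3/2}}\longrightarrow\rho''(12)<0$$
uniformly. So $\Delta>0$ and the bracket in (17) equals $\rho''(12)+o(1)+O(r^2)$, negative for small $r$.

**Step 19 (conclusion).** *This step collects the pieces.* By Steps 14–18, for all sufficiently small $r>0$ the map $f$ is an immersion of $S^2$ with $K>0$ on $0\le v\le12$. As $f\circ\tau=f$, the same holds on all of $S^2$, and $f$ descends to an immersion $\mathbb{RP}^2=S^2/\tau\to\mathbb R^4$ with $K>0$. This proves Theorem A. $\qquad\blacksquare$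

## 11. The twisted normal Euler number, and Theorem B(1)

**Definition (twisted normal Euler number).** Let $h$ be an immersion of a closed surface into oriented $\mathbb R^4$. A local orientation of the surface determines, together with that of $\mathbb R^4$, an orientation of the normal planes (tangent first, normal second). Reversing one reverses the other, so a transverse zero of a normal field has a well-defined sign, even if the surface is not orientable. The signed count of zeros of a normal field with transverse zeros is $e(h)\in\mathbb Z$. Normal fields may be taken as sections of the quotient bundle $h^*T\mathbb R^4/T(\text{surface})$, so the metric plays no role.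

*Example.* For $h(u,z)=(uz,u^2)$ of Section 2, take the normal part of the constant vector $c=(1,0)$. It vanishes where $c$ is tangent, $c=xh_\theta+yh_s$ with $x,y\in\mathbb R$. Off the poles the second component of this equation reads $x\sin2\theta+2iy\sin^2\theta=0$, so $y=0$ and $\theta=\frac\pi2$. There $h_\theta=(-e^{is},0)$, so $s\in\{0,\pi\}$. Hence there are two zeros on $\mathbb{RP}^2$: the pole and one equatorial point.

At the pole, $dh(\xi)=(\xi+O(|u|^2|\xi|),2u\xi)$. Subtracting the tangent vector $dh(1)$ from $c$ leaves $(O(|u|^2),-2u)$, so the linearization is $u\mapsto-2u$ from the first factor $\mathbb C$ to the second, with sign $+1$. At the equatorial point put $\theta=\frac\pi2+t$. Then $h_t=(-\cos2t\,e^{is},-\sin2t\,e^{2is})$ and $c+h_t=(-is,-2t)+\text{second order}$. So the linearization is $(s,t)\mapsto(-s,-2t)$ in the normal basis $(i,0),(0,1)$. In the basis $\epsilon_1=(1,0),\epsilon_2=(i,0),\epsilon_3=(0,1),\epsilon_4=(0,i)$, the quadruple $h_s,h_t,(i,0),(0,1)$ is $2\epsilon_4,-\epsilon_1,\epsilon_2,\epsilon_3$, which is positively oriented. So the sign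 is $+1$ again, and $e(h)=2$.

**The obstruction.** By (1), $K>0$ gives the nowhere-zero normal field $H$. So an immersion into $\mathbb R^4$ with $K>0$ has $e=0$.

**Whitney–Massey theorem** (W. S. Massey, *Proof of a conjecture of Whitney*, Pacific J. Math. 31 (1969)). A closed connected nonorientable surface of Euler characteristic $\chi$ embedded in $\mathbb R^4$ has $e\in\{2\chi-4,2\chi,2\chi+4,\dots,4-2\chi\}$. In particular $e\equiv2\chi\pmod4$.

**Proof of B(1).** For $n\le1$ a surface does not immerse for reasons of dimension. For $n=2$ an immersion would be a local diffeomorphism, so the image of a closed surface would be open and compact in $\mathbb R^2$, which is impossible. For $n=3$ see Section 2. For $n\ge4$ use Theorem A and $\mathbb R^4\subset\mathbb R^n$. This settles immersions.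

For embeddings, $n\le3$ is excluded already for immersions, and for $n\ge5$ use the Veronese embedding of Section 2 and $\mathbb R^5\subset\mathbb R^n$. For $n=4$, an embedding of $\mathbb{RP}^2$ has $e\equiv2\pmod4$ by Whitney–Massey ($\chi=1$), while $K>0$ gives $e=0$. $\qquad\blacksquare$

## 12. Regular homotopy classes: Theorem B(2)

**Definition (regular homotopy).** A regular homotopy is a smooth homotopy through immersions. For example, rotating an immersed surface rigidly in $\mathbb R^4$ is a regular homotopy.

**Hirsch–Smale theorem** (M. Hirsch, *Immersions of manifolds*, Trans. AMS 93 (1959)). Immersions of a closed surface into $\mathbb R^4$ are regularly homotopic if their differentials are homotopic through fibrewise injective bundle maps from the tangent bundle to $\mathbb R^4$.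

**Necessity.** *We show that $e$ is invariant.* The normal planes of a regular homotopy form a plane bundle over $\mathbb{RP}^2\times[0,1]$. So the normal bundles at the two ends are isomorphic, compatibly with the local orientations, and $e$ is the same. If $h$ is regularly homotopic to an immersion with $K>0$, then $e(h)=0$.

**Sufficiency.** Let $e(h)=0=e(f)$ with $f$ from Theorem A. We show that $h$ is regularly homotopic to $f$.

**Step 1 (reduction to sections).** *This step turns the question into homotopy theory.* Fix a metric on $T\mathbb{RP}^2$. A fibrewise injective map $L$ deforms through $L(L^*L)^{-t/2}$, $0\le t\le1$, to a fibrewise isometric one, with unchanged image planes. So $dh$ and $df$ may be replaced by fibrewise isometric maps $T\mathbb{RP}^2\to\mathbb R^4$. These are sections of a bundle over $\mathbb{RP}^2$ whose fibre is the space $V_{4,2}$ of orthonormal pairs in $\mathbb R^4$. The normal planes, their orientation and $e$ make sense for any such section, and $e$ is invariant under homotopy of sections.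

**Step 2 (the fibre).** *This step computes the low homotopy groups of $V_{4,2}$.* Identify $\mathbb R^4$ with the quaternions. For $u$ a unit quaternion and $y$ a unit imaginary quaternion, $uy\perp u$, and $(u,y)\mapsto(u,uy)$ is a homeomorphism $S^3\times S^2\to V_{4,2}$ with inverse $(a,b)\mapsto(a,a^{-1}b)$. So $V_{4,2}$ is connected and simply connected, and $\pi_2(V_{4,2})=\mathbb Z$ is generated by $y\mapsto(1,y)$.

**Step 3 (agreement on the 1-skeleton).** *This step moves the difference of the two sections into one 2-cell.* Take the cell structure of $\mathbb{RP}^2$ with one cell in each dimension $0,1,2$. Since the fibre is connected, the sections are homotopic over the $0$-cell; since it is simply connected, this homotopy extends over the $1$-cell. By homotopy extension we may assume that the two sections agree on the $1$-skeleton. Pull back along the characteristic map $D\to\mathbb{RP}^2$ of the closed 2-cell, and trivialize and orient $T\mathbb{RP}^2$ over $D$. The sections become maps $D\to V_{4,2}$ that agree on $\partial D$. They glue to a map $S^2\to V_{4,2}$,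 of some class $m\in\mathbb Z$. If $m=0$, they are homotopic rel $\partial D$; this homotopy descends to $\mathbb{RP}^2$, and Hirsch–Smale finishes the proof.

**Step 4 ($m$ is read off from $e$).** *This step shows $m=0$.* The two normal bundles coincide over the $1$-skeleton. Choose a nowhere-zero section of this plane bundle there; over a circle one exists. Extend it over the 2-cell in each of the two normal bundles, with transverse zeros. Then $e(h)$ and $e(f)$ are the relative Euler numbers over $D$, that is, the winding numbers of this same boundary section in oriented trivializations of the respective normal bundles over $D$. Gluing the two copies of $D$ with opposite orientations, $e(h)-e(f)$ is, up to sign, the Euler number of the oriented normal plane bundle over the glued sphere.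

That bundle is the pullback of the bundle over $V_{4,2}$ with fibre $\{a,b\}^\perp$ at $(a,b)$. So its Euler number is the value of a fixed Euler class on the sphere, and this defines a homomorphism $\pi_2(V_{4,2})\to\mathbb Z$. On the generator, the plane orthogonal to $1$ and $y$ consists of the imaginary quaternions orthogonal to $y$, which is $T_yS^2$, and the Euler number is $\pm2$. Hence $e(h)-e(f)=\pm2m$. As both numbers are $0$, $m=0$. $\qquad\blacksquare$

For the map $h=(uz,u^2)$ we found $e(h)=2$, so it is not regularly homotopic to an immersion with $K>0$.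

## 13. Parity of double points: Theorem B(3)

**Definition (self-transverse).** Here an immersion into $\mathbb R^4$ is self-transverse if no point has more than two preimages and, at each double point, the two tangent planes span $\mathbb R^4$. The model is $\{z=0\}\cup\{w=0\}$ in $\mathbb C^2$ at the origin.

Let the immersion of $\mathbb{RP}^2$ be self-transverse with $K>0$, with $d$ double points. There are finitely many, since they are isolated and $\mathbb{RP}^2$ is compact.

**Step 1 (standard form).** *This step makes the crossing explicit.* Near a double point the two sheets are $\{\Phi_1=0\}$ and $\{\Phi_2=0\}$ with submersions $\Phi_i$ to $\mathbb R^2$. By transversality $\ker d\Phi_1\cap\ker d\Phi_2=0$ at the point, so $(\Phi_1,\Phi_2)$ is a local diffeomorphism. After scaling, we have coordinates $(z,w)\in\mathbb C^2$ around the double point in which the surface, within $\{|z|\le1,|w|\le1\}$ and slightly beyond, consists of $D_1\subset\{z=0\}$ and $D_2\subset\{w=0\}$, the unit discs and their slight enlargements. Take these coordinate neighbourhoods disjoint.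

**Step 2 (resolution).** *This step replaces the crossing by an embedded annulus.* Let $\varphi:[-1,1]\to\mathbb R$ be smooth with $\varphi=0$ for $t\le-\frac12$, $\varphi>0$ for $t>-\frac12$, and $\int\varphi=1$. Put $a(t)=\int_{-1}^t\varphi$ and $b(t)=a(-t)$. Let $A$ be the annulus
$$(t,\theta)\longmapsto\big(a(t)e^{i\theta},\,b(t)e^{-i\theta}\big),\qquad t\in[-1,1].$$
We have $a>0$ and $a'>0$ for $t>-\frac12$, and $b>0$ and $b'<0$ for $t<\frac12$. So $(a,b)\neq(0,0)$ and $(a',b')\ne(0,0)$ everywhere. The derivatives
$$\partial_t=(a'e^{i\theta},b'e^{-i\theta}),\qquad\partial_\theta=(iae^{i\theta},-ibe^{-i\theta})$$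
are orthogonal and nonzero, so $A$ is immersed. As $a-b$ is strictly increasing, the absolute values of the two entries determine $t$, and then a nonzero entry determines $\theta$. So $A$ is embedded. For $t\le-\frac12$ it is a collar of $\partial D_1$ in $D_1$ (here $a=0$), and for $t\ge\frac12$ a collar of $\partial D_2$ in $D_2$ (here $b=0$). Replacing $D_1\cup D_2$ by $A$ at each double point therefore gives a smooth closed embedded surface. Each replacement removes two discs and adds an annulus, so its Euler characteristic is $\chi'=1-2d$. It is connected and nonorientable, since it contains $\mathbb{RP}^2$ minus $2d$ discs.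

**Step 3 (change of $e$).** *This step shows that each replacement changes $e$ by $\pm2$.* Choose a normal field of the original immersion, with transverse zeros, that equals $(1,0)$ on each $D_1$ and $(0,1)$ on each $D_2$, in the coordinates of Step 1. It has no zeros on the discs, so $e$ is the count of its zeros outside them. Keep this field outside the discs. Along each annulus we must count the zeros of an extension of the boundary values.

A normal frame of $A$ (for the Euclidean metric of the coordinates) is
$$\nu_1=(-b'e^{i\theta},a'e^{-i\theta}),\qquad\nu_2=(ibe^{i\theta},iae^{-i\theta}):$$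
$\langle\nu_1,\partial_t\rangle=-a'b'+a'b'=0$, $\langle\nu_2,\partial_\theta\rangle=ab-ab=0$, the other products $\langle\nu_1,\partial_\theta\rangle,\langle\nu_2,\partial_t\rangle,\langle\nu_1,\nu_2\rangle$ vanish (real against imaginary), and both vectors are nonzero. At $t=-1$, $\nu_1=(|b'|e^{i\theta},0)$ and $\nu_2=(ibe^{i\theta},0)$. So $(1,0)=x_1\nu_1+x_2\nu_2$ means $x_1|b'|+ix_2b=e^{-i\theta}$, and $(x_1,x_2)$ has winding number $-1$ in $\theta$. At $t=1$, $\nu_1=(0,a'e^{-i\theta})$ and $\nu_2=(0,iae^{-i\theta})$. So $(0,1)=x_1\nu_1+x_2\nu_2$ means $x_1a'+ix_2a=e^{i\theta}$, of winding number $+1$. Extending $(x_1,x_2)$ over the annulus, the count of zeros with respect to the orientations $(\partial_t,\partial_\theta)$ and $(\nu_1,\nu_2)$ is $1-(-1)=2$. With the orientation convention for $e$ it is $\pm2$. The normal number of the new surface is thus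
$$e'=e+\sum_{\text{double points}}(\pm2)\equiv e+2d\pmod4 .$$

**Step 4 (conclusion).** *This step compares with Whitney–Massey.* That theorem gives $e'\equiv2\chi'=2-4d\equiv2\pmod4$. As $K>0$ gives $e=0$, we get $2d\equiv2\pmod4$, so $d$ is odd. $\qquad\blacksquare$

## 14. Polynomial maps and Riemannian targets: Theorem B(4)

**Polynomials.** *We perturb $f$ to an even polynomial map.* On a compact surface, being an immersion with $K>0$ is a $C^2$-open condition on the map, as $K$ depends continuously on the first and second derivatives (by (1)). Restrictions of polynomials are $C^2$-dense in $C^\infty(S^2)$: extend a smooth function to $\mathbb R^3$ smoothly and apply Weierstrass approximation with derivatives on a cube. If polynomials $P_j$ tend to an even function $\phi$ in $C^2(S^2)$, then the even polynomials $\frac12(P_j(x)+P_j(-x))$ tend to $\phi$ too. Applying this to the four components of the even map $f:S^2\to\mathbb R^4$ of Theorem A, we may replace $f$ by an even polynomial map that is still an immersion with $K>0$. It descends to $\mathbb{RP}^2$.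

**Riemannian manifolds.** *We put a tiny copy of $f$ into a normal coordinate chart.* Let $(X,g)$ be Riemannian with $\dim X\ge4$, and let $x$ be a point of the given open set. Embed $\mathbb R^4\subset T_xX$ isometrically and put $F_\varepsilon=\exp_x(\varepsilon f)$. In normal coordinates at $x$, $g_{ij}(0)=\delta_{ij}$ and
$$\varepsilon^{-2}F_\varepsilon^*g=\sum_{i,j}g_{ij}(\varepsilon f)\,df^i\,df^j\longrightarrow f^*\langle\cdot,\cdot\rangle\quad\text{in }C^\infty\text{ as }\varepsilon\to0 .$$
The limit is a metric with $K>0$ on a compact surface. So for small $\varepsilon$ the left side is positive definite, which makes $F_\varepsilon$ an immersion, and has positive curvature. The factor $\varepsilon^{-2}$ only rescales curvature by a positive constant, so $F_\varepsilon^*g$ has positive curvature as well. The image of $F_\varepsilon$ lies in any prescribed neighbourhood of $x$ once $\varepsilon$ is small. $\qquad\blacksquare$
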